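# What curvature costs an online learner who sees only subgradients

## 1. The guess $DL\sqrt T$, and cases in which it holds

A learner plays a game of $T$ rounds on a curved space. In each round she picks a point of a bounded convex set of diameter at most $D$, an adversary picks a convex loss with Lipschitz constant $L$, and the learner is told one subgradient of that loss at her point. How much worse must she do than the best fixed point in hindsight?

In Euclidean space, gradient descent gives at most $DL\sqrt T$, in every dimension. So the first guess is: **the answer is of order $DL\sqrt T$, and curvature plays no role.** We fix the terms and then test this guess.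

**Geometry.** A Hadamard manifold $\mathcal M$ is a complete, simply connected Riemannian manifold of nonpositive sectional curvature. Examples are $\mathbb R^n$ and the hyperbolic space $\mathbb H^n_\kappa$ of constant curvature $\kappa<0$. By the Cartan–Hadamard theorem, $\mathrm{Exp}_x:T_x\mathcal M\to\mathcal M$ is a diffeomorphism. We write $\log_x=\mathrm{Exp}_x^{-1}$, so $\|\log_x z\|=d(x,z)$; in $\mathbb R^n$, $\log_xz=z-x$. Two points are joined by a unique geodesic segment, and complete geodesics are minimizing.

**Convexity.** A set is g-convex if it contains the geodesic segment between any two of its points. A function $f:\mathcal M\to\mathbb R$ is g-convex if it is convex along every geodesic. For a g-convex $f$, a vector $g\in T_x\mathcal M$ is a subgradient at $x$, written $g\in\partial f(x)$, if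
$$f(z)\ge f(x)+\langle g,\log_xz\rangle\qquad\text{for all }z\in\mathcal M.$$
For example, $f=d(\cdot,p)$ is g-convex, and $v\in\partial f(p)$ if and only if $\|\log_pz\|\ge\langle v,\log_pz\rangle$ for all $z$, that is, if and only if $\|v\|\le1$. So a subgradient need not be unique.

**The curvature constant.** Throughout, sectional curvatures lie in $[\kappa,0]$ with $\kappa<0$, and
$$k=\sqrt{|\kappa|},\qquad s=kD,\qquad \zeta=\zeta(\kappa,D)=\frac{s}{\tanh s}=s\coth s\ \ge1 .$$
As $s\to0$ we have $\zeta\to1$ (nearly flat). For large $s$, $\zeta$ is essentially $s$; for $s=20$ it is $20$ up to an error below $10^{-10}$.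

**The game.** Let $\mathcal K\subseteq\mathcal M$ be closed and g-convex, of diameter at most $D>0$, and let $L>0$. The learner knows $\mathcal M,\mathcal K,\kappa,D,L,T$. In round $t=1,\dots,T$ she picks $x_t\in\mathcal K$. The adversary, having seen $x_1,\dots,x_t$, picks $f_t:\mathcal M\to\mathbb R$, g-convex on $\mathcal M$ and $L$-Lipschitz on $\mathcal K$, so that every subgradient at a point of $\mathcal K$ has norm at most $L$. In the first-order model the learner then sees only some $g_t\in\partial f_t(x_t)$; when there are several subgradients, the adversary chooses. A first-order algorithm picks $x_{t+1}$ from $x_1,g_1,\dots,x_t,g_t$, the known data, and possibly internal randomness. The regret is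
$$\mathrm{Reg}_T=\sum_{t=1}^Tf_t(x_t)-\min_{x\in\mathcal K}\sum_{t=1}^Tf_t(x).$$

**Test: one round.** By the subgradient inequality, for any $x\in\mathcal K$,
$$f_t(x_t)-f_t(x)\le-\langle g_t,\log_{x_t}x\rangle\le LD.\tag{1}$$
So $\mathrm{Reg}_1\le DL$, and the guess holds. More generally $\mathrm{Reg}_T\le DLT$ for every algorithm.

**Test: a geodesic segment.** Let $\mathcal K$ be a geodesic segment $c:[0,\ell]\to\mathcal M$ of unit speed, $\ell\le D$, in an $\mathcal M$ as curved as we like. Write $x_t=c(r_t)$ and $a_t=\langle g_t,\dot c(r_t)\rangle$, so $|a_t|\le L$. Then $\log_{x_t}c(r)=(r-r_t)\dot c(r_t)$, and (1) reads $f_t(x_t)-f_t(c(r))\le a_t(r_t-r)$. Let $r_{t+1}$ be the projection of $r_t-\eta a_t$ onto $[0,\ell]$. Then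
$$(r_{t+1}-r)^2\le(r_t-r)^2-2\eta a_t(r_t-r)+\eta^2L^2 .$$
Summing, $\mathrm{Reg}_T\le\frac{D^2}{2\eta}+\frac{\eta L^2T}{2}=DL\sqrt T$ for $\eta=D/(L\sqrt T)$. The guess holds, however curved $\mathcal M$ is. The same computation with vectors gives $DL\sqrt T$ for every convex $\mathcal K\subset\mathbb R^n$ of diameter at most $D$.

**Test: the order $\sqrt T$ on a segment.** Take $\mathcal M=\mathbb R$, $\mathcal K=[0,D]$, $f_t(x)=L\epsilon_tx$ with independent fair signs $\epsilon_t$, and $S=\sum_t\epsilon_t$. Then $\mathbb E\sum_tf_t(x_t)=0$, while $\min_x\sum_tf_t(x)=DL\min(0,S)$. So $\mathbb E[\mathrm{Reg}_T]=\frac{DL}2\mathbb E|S|$. Hölder's inequality $\mathbb ES^2\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}$, with $\mathbb ES^2=T$ and $\mathbb ES^4=3T^2-2T\le3T^2$, gives $\mathbb E|S|\ge\sqrt{T/3}$. So $\sqrt T$ is the right order here.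

**Three known bounds.** The paper "Towards Characterizing the Complexity of Riemannian Online Convex Optimization" supplies further data. (i) Riemannian Online Gradient Descent (R-OGD), $x_{t+1}=P_{\mathcal K}(\mathrm{Exp}_{x_t}(-\eta_tg_t))$ with $P_{\mathcal K}$ the metric projection, achieves $O(DL\sqrt{\zeta T})$ with $\eta_t$ of order $D/(L\sqrt{\zeta T})$. (ii) R-OGD has a matching worst-case lower bound $\Omega(DL\sqrt{\zeta T})$, for any predetermined step-size schedule and for certain adaptive ones. (iii) If the whole function $f_t$ is revealed, a Riemannian Follow-the-Regularized-Leader method achieves $O(DL\sqrt T)$, with no curvature factor.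

Item (iii) speaks for the guess, and item (ii) concerns one algorithm only. A cleverer use of the subgradients might still reach $DL\sqrt T$. The paper conjectures the opposite: an $\Omega(\sqrt{\zeta T})$ lower bound for any first-order algorithm. It states no precise formalization. Here is a natural reading, with the $DL$ scaling taken from the R-OGD bound.

**Statement posed.** There exist absolute constants $c>0$ and $C\ge1$ such that for all $\kappa<0$, $D>0$, $L>0$ and all integers $T\ge C\,\zeta(\kappa,D)$ there exist a Hadamard manifold $\mathcal M$ with sectional curvatures in $[\kappa,0]$ and a closed g-convex $\mathcal K\subseteq\mathcal M$ of diameter at most $D$ with the following property: for every first-order algorithm on $(\mathcal M,\mathcal K)$, possibly randomized, there is an adaptive adversary, choosing $f_t$ and $g_t$ as described above, under which $\mathbb E[\mathrm{Reg}_T]\ge c\,DL\sqrt{\zeta T}$.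

The statement is true. So the guess is wrong, already for a disc in the hyperbolic plane.

## 2. Four theorems: the factor $\sqrt\zeta$ is unavoidable

Algorithms are Borel: $x_t$ is a Borel function of $(\xi,g_1,\dots,g_{t-1})$, where $\xi$ is all internal randomness.

**Theorem A (any Hadamard manifold).** Let $\mathcal M$ be a Hadamard manifold and $\mathcal K$ a closed bounded g-convex set containing $N\ge3$ points $y_1,\dots,y_N$ with pairwise distances $\ge2\rho>0$. Suppose that for every $x\in\mathcal K$ there is an $m$-dimensional subspace $V_x\subseteq T_x\mathcal M$ containing all $\log_xy_j$, with an orthonormal basis depending in a Borel way on $x$. (One can always take $V_x=T_x\mathcal M$, $m=\dim\mathcal M$.) Then for all $L>0$, $T\ge1$ and every first-order algorithm there is an adaptive adversary with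
$$\mathbb E[\mathrm{Reg}_T]\ \ge\ \frac{L\rho}{4\sqrt{6m}}\,\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}.$$
The adversary can be taken deterministic, with $(f_t,g_t)$ depending only on $(t,x_t)$ and $f_t(x_t)=0$. Hence the bound also holds if the learner observes $f_t(x_t)$.

**Theorem B.** Let $\kappa<0$, $D,L>0$, $n\ge2$, let $\mathcal M=\mathbb H^n_\kappa$ and let $\mathcal K$ be a closed ball of radius $D/2$. For every $T\ge1$ and every first-order algorithm there is an adaptive adversary with
$$\mathbb E[\mathrm{Reg}_T]\ \ge\ c_n\,DL\,\min\{T,\sqrt{\zeta T}\},\qquad c_2=\tfrac1{351},\quad c_n=\tfrac1{430}\ (n\ge3).$$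
In particular $\mathbb E[\mathrm{Reg}_T]\ge c_nDL\sqrt{\zeta T}$ for all $T\ge\zeta$. So the statement posed holds with $C=1$, $c=1/351$.

**Theorem C (matching upper bound).** For every $(\mathcal M,\mathcal K)$ as in Section 1, some first-order algorithm guarantees $\mathrm{Reg}_T\le DL\min\{T,\sqrt{\zeta T}\}$. Hence for balls of radius $D/2$ in $\mathbb H^n_\kappa$, for every $n\ge2$ and $T\ge1$, the minimax first-order regret equals $DL\min\{T,\sqrt{\zeta T}\}$ up to a factor in $[\frac1{430},1]$. Some condition $T\gtrsim\zeta$ is necessary: a bound $\ge cDL\sqrt{\zeta T}$ forces $T\ge c^2\zeta$.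

**Theorem D (no tie-breaking needed).** The bounds of Theorem B remain true, with the same constants, if every $f_t$ is required to be $C^\infty$ in a neighborhood of $x_t$, so that $g_t=\nabla f_t(x_t)$ is the unique subgradient.

## 3. Hiding a point in flat space, and why linear or Busemann losses do not transfer

**The flat scheme.** Hide a target $y_J$, with $J$ uniform among $N$ well-separated points of $\mathcal K\subset\mathbb R^n$. In round $t$ draw a uniformly random unit vector $e_t$, and play the linear loss $f_t(z)=\langle g_t,z-x_t\rangle$ with $g_t=-s_tLe_t$, where the sign $s_t=\pm1$ agrees with $\mathrm{sgn}\langle e_t,y_J-x_t\rangle$ with probability $\frac12(1+\varepsilon)$. Two things happen. On average the round costs the learner $\varepsilon L\,\mathbb E|\langle e_t,y_J-x_t\rangle|$ compared with $y_J$, which is of order $\varepsilon L\,d(x_t,y_J)$ for fixed $n$. And the learner gains only about $\varepsilon^2$ nats of information on $J$. Finding $J$ takes about $\log N$ nats, so as long as $T\varepsilon^2$ is a small multiple of $\log N$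 she stays far from $y_J$. With $\varepsilon$ of order $\sqrt{\log N/T}$ and separation of order $D$, the total is of order $DL\sqrt{T\log N}$.

In a flat ball of radius $D/2$ this cannot beat $\sqrt T$ by more than a constant. If the points have pairwise distance at least $D/4$, the balls of radius $D/8$ around them have disjoint interiors and lie in a ball of radius $5D/8$, so $N\le5^n$. But in a hyperbolic disc of radius $D/2$ the number of points at mutual distance $D/2$ grows exponentially in $s=kD$. (Section 6: $\log N\ge\zeta/4$. For $s=20$ there are at least $445$ such points, against $6$ on a flat circle.) If the scheme survived curvature, it would produce exactly $\sqrt{\zeta T}$.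

There is one warning. By (iii), a scheme that would still work if $f_t$ were shown to the learner cannot give more than $O(DL\sqrt T)$. The losses have to conceal something that $g_t$ does not show.

**Where linear losses stop.** The analog of the linear loss is $h_g(z)=\langle g,\log_xz\rangle$ with $g\neq0$. On $\mathbb H^2_\kappa$ it is not g-convex. Suppose it were. The point reflection $\iota$ at $x$ is an isometry with $\log_x\iota(z)=-\log_xz$, so $h_{-g}=h_g\circ\iota$ would be g-convex too. Then $h_g$ would be smooth and affine along every geodesic, so its Hessian would vanish and $\nabla h_g$ would be a parallel field. Hence $R(X,Y)\nabla h_g=0$ for all $X,Y$. In constant curvature $R(X,Y)Z=\kappa(\langle Y,Z\rangle X-\langle X,Z\rangle Y)$. Choosing $Y=\nabla h_g$ and $X\perp Y$ with $X\ne0$ gives $\kappa\|\nabla h_g\|^2X=0$, so $\nabla h_g=0$. But $\nabla h_g(x)=g\ne0$.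

**Where Busemann losses stop.** The next candidate is the Busemann function of a unit-speed complete geodesic $\sigma$ with $\sigma(0)=x$:
$$B_\sigma(z)=\lim_{r\to\infty}\big(d(z,\sigma(r))-r\big).$$
In $\mathbb R^n$ it is the linear function $-\langle z-x,\dot\sigma(0)\rangle$, and Lemma 1 below shows that on a Hadamard manifold it is always g-convex, with $-\dot\sigma(0)\in\partial B_\sigma(x)$. We compute it on $\mathbb H^2$ of curvature $-1$, using the hyperboloid model, which we need again later.

**Hyperboloid model.** On $\mathbb R^{n,1}$ let $\langle p,q\rangle=-p_0q_0+\sum_{i\ge1}p_iq_i$. Then $\mathbb H^n=\{p:\langle p,p\rangle=-1,\ p_0>0\}$, $T_p\mathbb H^n=p^\perp$, $\cosh d(p,q)=-\langle p,q\rangle$, and $\mathrm{Exp}_p(ru)=\cosh r\,p+\sinh r\,u$ for unit $u\in p^\perp$. The space $\mathbb H^n_\kappa$ is the same manifold with all lengths divided by $k$.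

With $\dot\sigma(0)=v$ we have $\sigma(r)=\frac{e^r}2(x+v)+\frac{e^{-r}}2(x-v)$. Since $\operatorname{arcosh}(q)-\log(2q)\to0$ as $q\to\infty$,
$$B_\sigma(z)=\log\big(-\langle z,x+v\rangle\big).\tag{2}$$
For $z$ at distance $r$ from $x$, in a direction at angle $\varphi$ to $v$, this is $\log(\cosh r-\sinh r\cos\varphi)$.

Now use $L'B_{\pm}$, the two Busemann losses for the geodesics leaving $x_t$ in the directions $\pm e_t$, with a sign of bias $\varepsilon$ as before. If $y_J$ lies at distance $r$ and at angle $\varphi$ to $e_t$, then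
$$\tfrac12\big(B_+(y_J)+B_-(y_J)\big)=\tfrac12\log\big(\cosh^2r-\sinh^2r\cos^2\varphi\big)=\tfrac12\log\big(1+\sinh^2r\sin^2\varphi\big).$$
Also $|B_+(y_J)-B_-(y_J)|\le2r$. So the expected loss of $x_t$ minus that of $y_J$ in this round, divided by $L'$, is at most
$$-\tfrac12\log\big(1+\sinh^2r\sin^2\varphi\big)+\varepsilon r .$$
For fixed $r>0$ and $\sin\varphi\ne0$ this is negative once $\varepsilon$ is small: the comparator $y_J$ does worse than the learner. The obstacle is now precise. Convexity forces $f_t(y_J)\ge\langle g_t,\log_{x_t}y_J\rangle$ when $f_t(x_t)=0$, and we need equality, for both signs of $g_t$, so that the noise costs $y_J$ nothing.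

**The way past.** Equality is needed at the single point $y_J$ only, not everywhere. The adversary knows $y_J$, so his loss may depend on it, and the learner, who sees only $g_t$, cannot read this dependence off. We split $g_t$ into its component along the geodesic from $x_t$ to $y_J$ and a perpendicular component. The first becomes a Busemann function along that very geodesic, which is exactly linear there. The second becomes a multiple of the distance to that geodesic, which vanishes on it.

## 4. Convex losses with a prescribed subgradient, exactly linear towards one point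

We use two textbook facts on a Hadamard manifold (see Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*, Ch. II.1–II.2).

* **(F1)** $d(z,p)\ge\|\log_xz-\log_xp\|$ for all $x,z,p$.
* **(F2)** For a nonempty closed g-convex set $C$, $d(\cdot,C)$ is g-convex and 1-Lipschitz. In particular this holds for points and for complete geodesics.

**Lemma 1.** (a) Let $\sigma$ be a unit-speed complete geodesic with $\sigma(0)=x$. Then the limit $B_\sigma$ exists, is g-convex and 1-Lipschitz, satisfies $B_\sigma(\sigma(r))=-r$ for all $r\in\mathbb R$, and $-\dot\sigma(0)\in\partial B_\sigma(x)$.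

(b) Let $\gamma$ be a complete geodesic with $\gamma(0)=x$, and let $\nu\perp\dot\gamma(0)$ with $\|\nu\|=1$. Then $\nu\in\partial d(\cdot,\gamma)(x)$.

**Proof.** (a) For $r'\ge r$ the triangle inequality gives $d(z,\sigma(r'))\le d(z,\sigma(r))+(r'-r)$, so $r\mapsto d(z,\sigma(r))-r$ is nonincreasing. For $r\ge0$, $d(z,\sigma(r))\ge r-d(z,x)$, so it is bounded below by $-d(z,x)$, and the limit exists. Each $d(\cdot,\sigma(r))-r$ is g-convex and 1-Lipschitz by (F2), and both properties pass to pointwise limits. Since $\sigma$ is minimizing, $B_\sigma(\sigma(r))=\lim_{r'\to\infty}(|r'-r|-r')=-r$. Finally, $\log_x\sigma(r)=r\dot\sigma(0)$, so (F1) and Cauchy–Schwarz give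
$$d(z,\sigma(r))\ge\|\log_xz-r\dot\sigma(0)\|\ge\langle r\dot\sigma(0)-\log_xz,\dot\sigma(0)\rangle=r-\langle\log_xz,\dot\sigma(0)\rangle .$$
Subtract $r$ and let $r\to\infty$: $B_\sigma(z)\ge\langle-\dot\sigma(0),\log_xz\rangle$. Since $B_\sigma(x)=0$, this is the subgradient inequality.

(b) Any $p\in\gamma$ has $\log_xp=c\,\dot\gamma(0)$ for some $c\in\mathbb R$. By (F1), $d(z,p)\ge\langle\log_xz-c\dot\gamma(0),\nu\rangle=\langle\log_xz,\nu\rangle$. Take the infimum over $p\in\gamma$, and note that $d(x,\gamma)=0$. $\square$

**Lemma 2.** Let $x,y\in\mathcal M$ and $g\in T_x\mathcal M$ with $\|g\|=L/\sqrt2$. There is a g-convex $f=f_{x,y,g}:\mathcal M\to\mathbb R$, $L$-Lipschitz on $\mathcal M$, with $f(x)=0$, $g\in\partial f(x)$ and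
$$f(y)=\langle g,\log_xy\rangle.$$
All subgradients of $f$ have norm $\le L$.

**Proof.** If $x=y$, let $\sigma$ be the geodesic with $\sigma(0)=x$, $\dot\sigma(0)=-g/\|g\|$, and put $f=\|g\|B_\sigma$. By Lemma 1(a), $f(x)=0$ and $g\in\partial f(x)$, and $f(y)=0=\langle g,\log_xy\rangle$.

If $x\ne y$, let $u=\log_xy/d(x,y)$, write $g=au+w$ with $w\perp u$, and let $\gamma$ be the geodesic with $\gamma(0)=x$, $\dot\gamma(0)=u$. If $a\ne0$, let $\sigma(r)=\gamma(-r\,\mathrm{sgn}\,a)$. Put
$$f=|a|\,B_\sigma+\|w\|\,d(\cdot,\gamma),$$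
omitting a term whose coefficient is $0$. Then $f$ is g-convex and $f(x)=0$. We have $-\dot\sigma(0)=\mathrm{sgn}(a)u\in\partial B_\sigma(x)$ by Lemma 1(a), and $w/\|w\|\in\partial d(\cdot,\gamma)(x)$ by Lemma 1(b). Subgradient inequalities add, so $|a|\,\mathrm{sgn}(a)u+w=g\in\partial f(x)$. The Lipschitz constant is at most $|a|+\|w\|\le\sqrt2\sqrt{a^2+\|w\|^2}=\sqrt2\|g\|=L$. Since $B_\sigma(\gamma(r))=B_\sigma(\sigma(-r\,\mathrm{sgn}\,a))=r\,\mathrm{sgn}\,a$ and $y=\gamma(d(x,y))$ lies on $\gamma$,
$$f(y)=|a|\,\mathrm{sgn}(a)\,d(x,y)+0=a\,d(x,y)=\langle g,\log_xy\rangle.$$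

In both cases, if $v\in\partial f(p)$, then testing at $z=\mathrm{Exp}_p(v)$ gives $\|v\|^2\le f(\mathrm{Exp}_p(v))-f(p)\le L\|v\|$, so $\|v\|\le L$. $\square$

In particular $f_{x,y,g}(y)+f_{x,y,-g}(y)=0$: the fair-coin noise that ruined the Busemann losses now costs $y$ nothing.

## 5. A hidden point among $N$: proof of Theorem A

We recall the information-theoretic tools. For probability measures $P\ll Q$, $\mathrm{KL}(P\|Q)=\mathbb E_P\log\frac{dP}{dQ}\ge0$. If $J$ is uniform on $\{1,\dots,N\}$ and $H$ has law $P_j$ given $J=j$, put $\bar P=\frac1N\sum_jP_j$; then $I(J;H)=\frac1N\sum_j\mathrm{KL}(P_j\|\bar P)$. For any $Q$ dominating all $P_j$,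
$$\frac1N\sum_j\mathrm{KL}(P_j\|Q)=I(J;H)+\mathrm{KL}(\bar P\|Q)\ge I(J;H).\tag{3}$$
Fano's inequality says that if $\hat J$ is a function of $H$, then $\Pr(\hat J\ne J)\ge1-\frac{I(J;H)+\log2}{\log N}$. To see this, write $\mathcal H$ for Shannon entropy. Given $\hat J$, one describes $J$ by saying whether $\hat J=J$, and, if not, by naming $J$, so $\mathcal H(J\mid\hat J)\le\log2+\Pr(\hat J\ne J)\log N$. On the other hand $\mathcal H(J\mid\hat J)=\log N-I(J;\hat J)\ge\log N-I(J;H)$ by data processing.

**Step 1: the adversary.** This step sets up the randomized play. Put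
$$\varepsilon=\min\Big\{1,\sqrt{\tfrac{\log N}{10T}}\Big\},\qquad L'=L/\sqrt2.$$
Before the game, draw independently of each other and of $\xi$: $J$ uniform on $\{1,\dots,N\}$, $Z_1,\dots,Z_T$ uniform on the unit sphere $S^{m-1}\subset\mathbb R^m$, and $U_1,\dots,U_T$ uniform on $[0,1]$. In round $t$, on seeing $x_t$:

* let $e_t\in V_{x_t}$ be the unit vector whose coordinates in the chosen orthonormal basis are $Z_t$;
* let $\sigma_t=\mathrm{sgn}\langle e_t,\log_{x_t}y_J\rangle\in\{-1,0,1\}$;
* let $s_t=+1$ if $U_t\le\frac12(1+\varepsilon\sigma_t)$, and $s_t=-1$ otherwise;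
* play $g_t=-s_tL'e_t$ and $f_t=f_{x_t,y_J,g_t}$ from Lemma 2.

Since $\|g_t\|=L/\sqrt2$, Lemma 2 applies and shows that this is a legal move with $f_t(x_t)=0$.

**Step 2: the regret of one round.** This step shows that a round costs $\varepsilon L\,d(x_t,y_J)$ up to a factor depending on $m$. Let $\mathcal F_t$ be generated by $J,\xi,(Z_i,U_i)_{i<t}$. By induction $x_t$ is $\mathcal F_t$-measurable, and $(Z_t,U_t)$ is independent of $\mathcal F_t$. By Lemma 2,
$$f_t(x_t)-f_t(y_J)=-\langle g_t,\log_{x_t}y_J\rangle=L's_t\langle e_t,\log_{x_t}y_J\rangle .$$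
Since $\Pr(s_t=1\mid\mathcal F_t,Z_t)=\frac12(1+\varepsilon\sigma_t)$, we have $\mathbb E[s_t\mid\mathcal F_t,Z_t]=\varepsilon\sigma_t$. Given $\mathcal F_t$, the vector $e_t$ is uniform on the unit sphere of $V_{x_t}$, and $\log_{x_t}y_J\in V_{x_t}$ has norm $d(x_t,y_J)$. Hence
$$\mathbb E[f_t(x_t)-f_t(y_J)\mid\mathcal F_t]=\varepsilon L'\,\mathbb E\big[|\langle e_t,\log_{x_t}y_J\rangle|\,\big|\,\mathcal F_t\big]=\varepsilon L'\beta_m\,d(x_t,y_J),\qquad\beta_m=\mathbb E|X|,$$
where $X$ is the first coordinate of a uniform point $\Theta$ of $S^{m-1}$.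

To bound $\beta_m$, let $G$ be standard Gaussian in $\mathbb R^m$; then $G=\|G\|\Theta$ with $\|G\|$ and $\Theta$ independent. From $\mathbb EG_1^2=1$, $\mathbb E\|G\|^2=m$ we get $\mathbb EX^2=\frac1m$. From $\mathbb EG_1^4=3$ and $\mathbb E\|G\|^4=m^2+2m$ we get $\mathbb EX^4=\frac3{m(m+2)}$. Hölder's inequality with exponents $\frac32$ and $3$, applied to $X^2=|X|^{2/3}|X|^{4/3}$, gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$. So
$$\beta_m\ge\frac{(\mathbb EX^2)^{3/2}}{(\mathbb EX^4)^{1/2}}=\sqrt{\frac{m+2}{3m^2}}\ge\frac1{\sqrt{3m}}.$$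
Because $y_J\in\mathcal K$, $\mathrm{Reg}_T\ge\sum_t(f_t(x_t)-f_t(y_J))$. Taking expectations, with $L'/\sqrt{3m}=L/\sqrt{6m}$,
$$\mathbb E[\mathrm{Reg}_T]\ge\frac{\varepsilon L}{\sqrt{6m}}\sum_{t=1}^T\mathbb E\,d(x_t,y_J).\tag{4}$$

**Step 3: the information revealed.** This step shows that the learner knows at most $\frac1{10}\log N$ nats about $J$. Fix $t$ and let $H=(\xi,(Z_1,s_1),\dots,(Z_{t-1},s_{t-1}))$. From $H$ one computes in turn $x_1,e_1,g_1,x_2,\dots,g_{t-1},x_t$. So $x_t$ is a function of $H$, and $H$ contains everything the learner has seen. Note that $f_i$ is not computed from $H$; it depends on $J$.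

Let $P_j$ be the law of $H$ given $J=j$, and let $Q$ be the law of $H$ when $\varepsilon$ is replaced by $0$, that is, with fair signs; $Q$ does not depend on $j$. Under both laws $\xi$ has the same distribution and each $Z_i$ is uniform and independent of the past. They differ only in the signs: given the past and $Z_i$, the value $s_i$ has probability $\frac12(1+\varepsilon s_i\sigma_i^{(j)})$ under $P_j$ and $\frac12$ under $Q$, where $\sigma_i^{(j)}=\mathrm{sgn}\langle e_i,\log_{x_i}y_j\rangle$. Hence
$$\frac{dP_j}{dQ}=\prod_{i<t}\big(1+\varepsilon s_i\sigma_i^{(j)}\big).$$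
Under $P_j$, the conditional expectation of $\log(1+\varepsilon s_i\sigma_i^{(j)})$ given the past and $Z_i$ is $0$ if $\sigma_i^{(j)}=0$. Otherwise $s_i\sigma_i^{(j)}=\pm1$ with probability $\frac12(1\pm\varepsilon)$, and, with $0\log0=0$ and $\log(1+q)\le q$, it is
$$\tfrac12\big[(1+\varepsilon)\log(1+\varepsilon)+(1-\varepsilon)\log(1-\varepsilon)\big]\le\tfrac12\big[(1+\varepsilon)\varepsilon-(1-\varepsilon)\varepsilon\big]=\varepsilon^2.$$
So $\mathrm{KL}(P_j\|Q)\le(t-1)\varepsilon^2$, and by (3)
$$I(J;H)\le\frac1N\sum_j\mathrm{KL}(P_j\|Q)\le T\varepsilon^2\le\tfrac1{10}\log N.$$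

**Step 4: the learner stays far from the target.** This step turns ignorance of $J$ into distance. By the triangle inequality and $d(y_i,y_j)\ge2\rho$ for $i\ne j$, at most one $j$ satisfies $d(x_t,y_j)<\rho$. Let $\hat J$ be that index if it exists, and $\hat J=1$ otherwise. It is a function of $H$, so Fano's inequality and $N\ge3$ give
$$\Pr(\hat J\ne J)\ge1-\frac1{10}-\frac{\log2}{\log N}\ge1-\frac1{10}-\frac{\log2}{\log3}>\frac14,$$
since $\log2/\log3<0.631$. If $d(x_t,y_J)<\rho$, then $\hat J=J$. So $\hat J\ne J$ implies $d(x_t,y_J)\ge\rho$, and $\mathbb E\,d(x_t,y_J)\ge\rho/4$ for every $t$. Inserting this in (4),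
$$\mathbb E[\mathrm{Reg}_T]\ge\frac{L\rho}{4\sqrt{6m}}\,\varepsilon T=\frac{L\rho}{4\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}.$$

**Step 5: removing the adversary's randomness.** Here $\mathbb E$ is over $\xi$ and the independent variable $\omega=(J,Z_1,\dots,Z_T,U_1,\dots,U_T)$. By Fubini, some fixed $\omega$ satisfies $\mathbb E_\xi[\mathrm{Reg}_T]\ge$ the right-hand side. For that $\omega$ the adversary is a deterministic map $(t,x_t)\mapsto(f_t,g_t)$ with $f_t(x_t)=0$. In particular, telling the learner $f_t(x_t)$ tells her nothing.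

**Step 6: measurability and frames.** Fubini requires $\mathrm{Reg}_T$ to be measurable. For fixed $z$, $f_t(z)$ is Borel in $(x_t,\omega)$: on each of the Borel pieces $x_t=y_J$, $x_t\ne y_J$ (and $a$ or $w$ zero or not) the data $u,a,w$ are Borel, a Busemann value is a limit over integers $r$ of $d(z,\sigma(r))-r$, and $d(z,\gamma)$ is an infimum over rational $r$ of $d(z,\gamma(r))$. Since $f_t$ is continuous and $\mathcal K$ is compact (closed and bounded in a complete manifold), the minimum over $\mathcal K$ is an infimum over a countable dense subset of $\mathcal K$. Finally, the parenthesis in the theorem: $\mathcal M$ is diffeomorphic to $\mathbb R^n$, so Gram–Schmidt applied to a global coordinate frame gives a global orthonormal frame, and $V_x=T_x\mathcal M$ is allowed. $\square$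

## 6. Exponentially many separated points on a hyperbolic circle: proof of Theorem B

Let $\mathcal K$ be the closed ball of center $o$ and radius $R=D/2$ in $\mathbb H^n_\kappa$. It is compact, it is g-convex because $d(\cdot,o)$ is g-convex, and it has diameter $D$. Let $Q\ni o$ be a totally geodesic hyperbolic plane ($Q=\mathcal M$ if $n=2$).

**Step 1: the packing.** We place $N$ points at mutual distance at least $R$ on the circle of radius $R$ about $o$ in $Q$. Define $\theta\in(0,\pi/3]$ by
$$\sin(\theta/2)=\frac1{2\cosh(s/4)},$$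
put $N=\lfloor2\pi/\theta\rfloor\ge6$, and let $y_1,\dots,y_N$ be equally spaced on the circle. Two of them subtend at $o$ an angle $\varphi\in[2\pi/N,\pi]\subseteq[\theta,\pi]$. Bisecting the isosceles triangle with apex $o$ gives a right triangle with hypotenuse $R$ and leg $d/2$ opposite to the angle $\varphi/2$, where $d$ is the distance between the two points. Hyperbolic trigonometry gives $\sinh(kd/2)=\sinh(kR)\sin(\varphi/2)$ (for $\varphi=\pi$ this says $d=2R$). Since $kR/2=s/4$,
$$\sinh(kd/2)\ge\frac{\sinh(kR)}{2\cosh(kR/2)}=\sinh(kR/2),$$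
so $d\ge R$. We may take $2\rho=R$, that is, $\rho=D/4$. In the flat limit $s\to0$, $\theta\to\pi/3$ and the points tend to the vertices of a regular hexagon.

**Step 2: counting.** We show $\log N\ge\zeta/4$. By concavity of the sine, and $\sin\frac\pi6=\frac12$, $\sin q\ge\frac3\pi q$ on $[0,\frac\pi6]$. With $q=\theta/2$ this gives $\theta/2\le\frac\pi3\sin(\theta/2)=\frac{\pi}{6\cosh(s/4)}$, so $2\pi/\theta\ge6\cosh(s/4)$. For $q\ge6$ we have $\lfloor q\rfloor\ge\frac67q$, because $\lfloor q\rfloor/q>j/(j+1)\ge\frac67$ when $j\le q<j+1$ and $j\ge6$. Hence $N\ge\frac{36}7\cosh(s/4)\ge5\cosh(s/4)$. From $\cosh q\ge e^q/2$,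
$$\log N\ge\log\tfrac52+\tfrac s4\ge\tfrac{1+s}4\ge\tfrac\zeta4 .$$
The last step uses $\zeta-s=s(\coth s-1)=\frac{2s}{e^{2s}-1}\le1$. (For $s=20$: $6\cosh5>445$, the count quoted in Section 3.)

**Step 3: the subspaces.** We choose $V_x$ of a dimension $m$ that does not grow with $n$. If $n=2$, take $V_x=T_x\mathcal M$, $m=2$.

If $n\ge3$, take $m=3$ as follows. In the hyperboloid model, $Q=\mathbb H^n\cap W$ for a linear subspace $W$ with $\dim W=3$. (Multiplying the metric by a constant changes neither $\log_x$ nor orthogonality, so curvature $-1$ suffices.) Fix $e_0\ne0$ in $W^\perp$, which is positive definite of dimension $n-2\ge1$. Let $V_x$ be the orthogonal complement of $x$ in $W+\mathbb Rx$ if $x\notin W$, and in $W+\mathbb Re_0$ if $x\in W$. In both cases a space of dimension $4$ contains the timelike vector $x$, so $\dim V_x=3$ and $V_x\subset x^\perp=T_x\mathbb H^n$. Moreover $\log_xy_j\in\mathrm{span}(x,y_j)\cap x^\perp$ with $y_j\in W$, so $\log_xy_j\in V_x$.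

For the Borel basis, treat the open set $\{x\notin W\}$ and the closed set $\{x\in W\}$ separately. If $x\notin W$, let $w_1,w_2,w_3$ be a basis of $W$ and take the projections $w_i+\langle w_i,x\rangle x\in V_x$. They are linearly independent: a vanishing combination would put $\sum c_iw_i$ in $\mathbb Rx\cap W=\{0\}$. Gram–Schmidt gives an orthonormal basis continuous in $x$. If $x\in W$, then $V_x=T_xQ\oplus\mathbb Re_0$. Take a global orthonormal frame of the hyperbolic plane $Q$, together with the normalized $e_0$.

**Step 4: conclusion.** Theorem A with $\rho=D/4$ and $\log N\ge\zeta/4$ gives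
$$\mathbb E[\mathrm{Reg}_T]\ge\frac{DL}{16\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{\zeta T}{40}}\Big\}\ge\frac{DL}{16\sqrt{240\,m}}\min\{T,\sqrt{\zeta T}\}.\tag{5}$$
Here $16\sqrt{480}<350.6<351$ for $m=2$, and $16\sqrt{720}<429.4<430$ for $m=3$. For $T\ge\zeta$ the minimum is $\sqrt{\zeta T}$. $\square$

This settles the statement posed, with $\mathcal M=\mathbb H^2_\kappa$, $\mathcal K$ a ball of radius $D/2$, $C=1$ and $c=1/351$.

## 7. Gradient descent matches the bound: proof of Theorem C

**Step 1: one step of R-OGD.** This step bounds how the distance to a comparator changes. Start anywhere in $\mathcal K$, run R-OGD with $\eta=D/(L\sqrt{\zeta T})$, and let $x\in\mathcal K$. We quote the comparison inequality of Zhang and Sra ("First-order methods for geodesically convex optimization", COLT 2016): in curvature $\ge\kappa$, a geodesic triangle with sides $a,b,c$ and angle $A$ between $b$ and $c$ satisfies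
$$a^2\le\zeta(\kappa,c)\,b^2+c^2-2bc\cos A.$$
Apply it to the triangle with vertices $x_t$, $x$, $\mathrm{Exp}_{x_t}(-\eta g_t)$, with $b=\eta\|g_t\|\le\eta L$ and $c=d(x_t,x)\le D$. Then $bc\cos A=-\eta\langle g_t,\log_{x_t}x\rangle$. The function $q\mapsto q\coth q$ is nondecreasing, since its derivative is $(\sinh q\cosh q-q)/\sinh^2q\ge0$, so $\zeta(\kappa,c)\le\zeta$. The projection $P_{\mathcal K}$ is nonexpansive and fixes $x$, so $d(x_{t+1},x)\le a$. Therefore
$$d(x_{t+1},x)^2\le d(x_t,x)^2+\zeta\eta^2L^2+2\eta\langle g_t,\log_{x_t}x\rangle.\tag{6}$$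

**Step 2: summation.** By (1), $f_t(x_t)-f_t(x)\le-\langle g_t,\log_{x_t}x\rangle$. Summing (6) over $t$ and dividing by $2\eta$,
$$\mathrm{Reg}_T\le\frac{D^2}{2\eta}+\frac{\eta\zeta L^2T}2=DL\sqrt{\zeta T}.$$

**Step 3: the trivial bound.** Also by (1), $\mathrm{Reg}_T\le DLT$ for any algorithm, so R-OGD has regret at most $DL\min\{T,\sqrt{\zeta T}\}$. Consequently $cDL\sqrt{\zeta T}\le\mathrm{Reg}_T$ forces $c\sqrt{\zeta T}\le T$, that is, $T\ge c^2\zeta$. For balls of radius $D/2$ in $\mathbb H^n_\kappa$ the lower half of the two-sided statement is Theorem B. $\square$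

**Remark (a variant that needs no quoted inequality).** Keep the direction $-g_t$ (with no move if $g_t=0$) but let the step have length $b$ with $\sinh(kb)=k\eta\|g_t\|$. Then (6) follows from Toponogov's hinge comparison alone, which gives
$$\cosh(ka)\le\cosh(kb)\cosh(kc)-\sinh(kb)\sinh(kc)\cos A.$$
The function $F(q)=\frac12\operatorname{arcosh}(q)^2$ on $[1,\infty)$ is increasing, and at $q=\cosh p$ its derivative is $p/\sinh p$, which decreases in $p$; so $F$ is concave. For $c>0$, bounding $F$ by its tangent at $\cosh(kc)$ gives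
$$\tfrac12k^2a^2\le\tfrac12k^2c^2+kc\coth(kc)\,(\cosh(kb)-1)-kc\sinh(kb)\cos A .$$
Here $\cosh(kb)-1=\sqrt{1+k^2\eta^2\|g_t\|^2}-1\le\frac12k^2\eta^2\|g_t\|^2$. Multiplying by $2/k^2$,
$$a^2\le c^2+\zeta(\kappa,c)\,\eta^2\|g_t\|^2-2\eta\|g_t\|\,c\cos A ,$$
and (6) follows as before. For $c=0$, $a=b\le\eta\|g_t\|$ suffices.

## 8. Rounding the corner with a distant half-space: proof of Theorem D

The adversary of Section 5 exploits a corner: $d(\cdot,\gamma)$ is not differentiable at $x\in\gamma$, and he chooses the subgradient there. In $\mathbb H^n_\kappa$ the corner can be moved off $x$.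

**Step 1: the smooth loss.** We modify $f_{x,y,g}$ near $x$ only in its perpendicular term. Busemann functions on $\mathbb H^n_\kappa$ are $C^\infty$ by (2), applied with lengths rescaled. So in Lemma 2 only the term $\|w\|\,d(\cdot,\gamma)$ with $w\ne0$ is nonsmooth at $x$. Let $\hat w=w/\|w\|$, fix $\tau>0$, and replace this term by
$$\|w\|\,\big(d(\cdot,H)-\tau\big),$$
where $H$ is the closed half-space not containing $x$ whose boundary is the totally geodesic hyperplane through $\mathrm{Exp}_x(-\tau\hat w)$ orthogonal to the geodesic $r\mapsto\mathrm{Exp}_x(r\hat w)$.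

**Step 2: the distance to $H$.** We need a formula for $d(\cdot,H)$. Rescale to curvature $-1$, so that distances are multiplied by $k$, and let $x$ and $\hat w$ also denote the corresponding point and unit tangent vector in the hyperboloid model. The unit tangent of $r\mapsto\cosh r\,x+\sinh r\,\hat w$ at $r=-k\tau$ is
$$\nu=-\sinh(k\tau)\,x+\cosh(k\tau)\,\hat w,\qquad\langle\nu,\nu\rangle=1,\qquad\langle x,\nu\rangle=\sinh(k\tau)>0,$$
so $\partial H=\{\langle z,\nu\rangle=0\}$ and $H=\{\langle z,\nu\rangle\le0\}$. The set $H$ is g-convex, because points of a geodesic segment are combinations of its endpoints with nonnegative coefficients.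

Let $c=\langle z,\nu\rangle>0$. Then $\langle z-qc\nu,z-qc\nu\rangle=-1-2qc^2+q^2c^2\le-1$ for $q\in[0,1]$, with value $-(1+c^2)$ at $q=1$. So $z-qc\nu$ stays in the future cone, and $p_0=(z-c\nu)/\sqrt{1+c^2}$ is a point of $\partial H$. For $p\in\partial H$,
$$\cosh\mathrm{dist}(z,p)=-\langle z,p\rangle=-\sqrt{1+c^2}\,\langle p_0,p\rangle\ge\sqrt{1+c^2},$$
with equality at $p=p_0$. A segment from $z$ to $H$ meets $\partial H$, so the distance from $z$ to $H$ has hyperbolic cosine $\sqrt{1+c^2}$. Returning to the metric of $\mathbb H^n_\kappa$,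
$$\sinh\big(k\,d(z,H)\big)=\langle z,\nu\rangle\qquad\text{for }z\notin H.\tag{7}$$

**Step 3: properties of the smooth loss.** By (F2), $d(\cdot,H)$ is g-convex and 1-Lipschitz. By (7) it is $C^\infty$ off $H$, and it equals $\tau$ at $x$. In curvature $-1$ the gradient of $z\mapsto\langle z,\nu\rangle$ at $x$ is the projection of $\nu$ to $x^\perp$, namely $\nu+\langle\nu,x\rangle x=\cosh(k\tau)\hat w$. Dividing by $\sqrt{1+\sinh^2(k\tau)}=\cosh(k\tau)$, the gradient of $\operatorname{arsinh}\langle\cdot,\nu\rangle$ is $\hat w$; hence the gradient of $d(\cdot,H)$ at $x$ in $\mathbb H^n_\kappa$ is the unit vector $\hat w$. So the new $f$ is g-convex, $L$-Lipschitz (the coefficients are still $|a|$ and $\|w\|$), $C^\infty$ near $x$, with $f(x)=0$ and $\partial f(x)=\{\nabla f(x)\}=\{g\}$.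

**Step 4: the value at $y$.** Linearity at $y$ now holds up to a small error. In the rescaled model $y=\cosh(kr)\,x+\sinh(kr)\,u$ with $r=d(x,y)\le D$ and $u\perp x$, $u\perp\hat w$. So $\langle y,\nu\rangle=\cosh(kr)\sinh(k\tau)>0$, and (7) gives $\sinh(k\,d(y,H))=\cosh(kr)\sinh(k\tau)$. Hence
$$f(y)=\langle g,\log_xy\rangle+\|w\|\big(d(y,H)-\tau\big)\le\langle g,\log_xy\rangle+L\delta_\tau,\qquad\delta_\tau=\tfrac1k\operatorname{arsinh}\big(\cosh(kD)\sinh(k\tau)\big),$$
and $\delta_\tau\to0$ as $\tau\to0$.

**Step 5: conclusion.** Run Section 5 with these losses. The vectors $g_t$ are chosen by the same rule, so neither their laws nor Steps 3 and 4 there change; measurability is as before, since (7) is explicit. In Step 2 there, $f_t(x_t)-f_t(y_J)$ drops by at most $L\delta_\tau$, so the lower bound on the expected regret drops by at most $TL\delta_\tau$. By (5) the bound before this drop is $DL\min\{T,\sqrt{\zeta T}\}$ times $\frac1{16\sqrt{480}}>\frac1{351}$ if $n=2$, or times $\frac1{16\sqrt{720}}>\frac1{430}$ if $n\ge3$. Choose $\tau$, depending on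 $T$, $D$ and $\kappa$, so small that
$$T\delta_\tau\le\Big(\tfrac1{16\sqrt{240m}}-c_n\Big)D\min\{T,\sqrt{\zeta T}\}.$$
Then $\mathbb E[\mathrm{Reg}_T]\ge c_nDL\min\{T,\sqrt{\zeta T}\}$. A deterministic adversary is obtained by fixing $\omega$, as in Step 5 of Section 5. $\square$
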